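\title{Computable torsion-free abelian groups with few degrees of orders}

\begin{abstract}
We show that every torsion-free abelian group of infinite rank that has a computable copy has a computable copy $H$ with a computable order such that every order on $H$ other than this order and its reverse has PA degree. In particular, $H$ admits a computable order but does not have orders of every Turing degree. We also show that every computable torsion-free abelian group of rank at least $2$ has orders of every PA degree. Hence the set of degrees of orders on $H$, which consists of $\mathbf 0$ and the PA degrees, is the least possible among the copies that admit a computable order.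
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are countable, abelian and torsion-free. An \emph{order} on a group $G$ is a linear order $\le$ on $G$ such that $a\le b$ implies $a+c\le b+c$ for all $a,b,c\in G$. Its \emph{positive cone} is $P=\{g\in G: 0\le g\}$. Since $a\le b$ if and only if $b-a\in P$, we identify an order with its cone. A set $P\subseteq G$ is a positive cone exactly when
\[
P+P\subseteq P,\qquad P\cup -P=G,\qquad P\cap -P=\{0\};
\]
the cone $-P$ belongs to the reverse order. We write $g>_P0$ for $g\in P\setminus\{0\}$ and $g<_P0$ for $-g>_P0$, and we let $\mathbb X(G)\subseteq 2^G$ be the set of positive cones on $G$.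

A set $\{b_i\}\subseteq G$ is \emph{independent} if $\alpha_0b_{i_0}+\dots+\alpha_kb_{i_k}=0$ with $\alpha_j\in\mathbb Z$ holds only when all $\alpha_j$ are $0$, and the \emph{rank} of $G$ is the size of a maximal independent set. Equivalently, $G$ embeds in the rational vector space $G\otimes\mathbb Q$, independence is linear independence there, and the rank is the dimension. All spans below are over $\mathbb Q$, and $\mathbb N=\omega=\{0,1,2,\dots\}$.

A group is \emph{computable} if its domain is a computable subset of $\omega$ and its addition is a computable function; a \emph{computable copy} of $G$ is a computable group isomorphic to $G$. For a computable group $K$, the degree of an order is the Turing degree of its cone, and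
\[
\deg(\mathbb X(K))=\{\deg(P): P\in\mathbb X(K)\}.
\]
This set measures what it costs to order $K$ when only the addition table is given, and what information an order can carry. We say that $K$ \emph{has orders of every degree} if $\deg(\mathbb X(K))$ contains every Turing degree. The simplest cases are settled by coordinates.

\begin{proposition}\label{prop:easy}
Let $K$ be a computable torsion-free abelian group.
\begin{enumerate}
\item[(a)] If $K$ has rank $0$ or $1$, then $K$ has at least one and at most two orders, and they are computable.
\item[(b)] If $K$ has rank at least $2$ and some maximal independent set of $K$ is computably enumerable (c.e.), then $K$ has orders of every degree. This applies whenever $2\le\operatorname{rank}K<\omega$.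
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The trivial group has the single cone $\{0\}$. In rank $1$ fix $x\ne0$. For $g\neq0$ a search finds integers $M\ge1$ and $n\ne0$ with $Mg=nx$, and in any order $g$ has the sign of $x$ if $n>0$ and the opposite sign if $n<0$. So an order is determined by the sign of $x$. The computable map $g\mapsto n/M$ embeds $K$ in $\mathbb Q$, and pulling back the order of $\mathbb Q$ and its reverse gives two computable orders.

(b) Let $k_1,k_2,\dots$ be a computable list without repetitions, finite or infinite, of a maximal independent set. Searching for a relation $Mg=\sum_i n_ik_i$ with $M\ge1$ computes the coordinates $q_i=n_i/M$ of $g$. Given a set $D\subseteq\omega$, let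
\[
D^*=\{2i:i\in D\}\cup\{2i+1: i\text{ is a square}\},\qquad \xi=\sum_{i\in D^*}2^{-i-1}.
\]
Then $D^*\equiv_TD$. If $D^*$ were eventually periodic with period $n$, it would be eventually periodic with period $2n$, and the set of squares would be eventually periodic. So $\xi$ is irrational, its binary expansion is $D^*$, and its Dedekind cut is Turing equivalent to $D$. Declare $g\ne0$ positive if $q_1+q_2\xi>0$, or if $q_1=q_2=0$ and the first nonzero coordinate of $g$ is positive. Since $q_1+q_2\xi=0$ only for $q_1=q_2=0$, exactly one of $g,-g$ is positive, and a sum of positive elements is positive. The resulting cone $P$ is computable from $D$, and it computes the cut of $\xi$ because $ak_1+bk_2\in P$ if and only if $a+b\xi\ge0$. Hence $P\equiv_TD$.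
\end{proof}

In finite rank, then, the set $\deg(\mathbb X(K))$ does not depend on the copy: it is $\{\mathbf 0\}$ or everything. In infinite rank, every group with a computable copy has a copy with a c.e.\ maximal independent set (Lemma~\ref{lem:dobritsa} below), and this copy has orders of every degree. The interest lies in the other copies, where no maximal independent set can be listed. A copy without computable orders omits the degree $\mathbf 0$; the following question, posed in \cite{source}, excludes this way out.

\begin{quote}
\emph{Does every torsion-free abelian group of infinite rank that has a computable copy have a computable copy which admits a computable order but does not have orders of every degree?}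
\end{quote}

A computable order looks like a foothold for coding: one would like to tilt it on two independent elements $k_1,k_2$ so that their ratio becomes a prescribed real $\xi$, as in the proof above. But the tilted order must assign a sign to every $g$, and that sign depends on how $g$ involves $k_1$ and $k_2$. So one expects a positive answer if linear dependence can be hidden in a copy of an arbitrary group while one order is kept computable. For one class of groups the answer is known. A computable group $G$ of infinite rank is \emph{effectively completely decomposable} if there is a uniformly computable sequence of rank $1$ subgroups $G_i$ of $G$ such that $G$ is computably isomorphic to $\bigoplus_iG_i$ with the standard presentation. Kach, Lange and Solomon proved that such a group $G$ has a computable copy $H$ for which there is a noncomputable c.e.\ set $C$ such that $H$ has exactly two computable orders and every $C$-computable order on $H$ is computable.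

We answer the question positively and determine how few degrees are possible. Let $\Phi_m$ be the $m$-th partial computable function. A function $g:\omega\to\{0,1\}$ is a \emph{DNC$_2$ function} if $g(m)\ne\Phi_m(m)$ whenever $\Phi_m(m)$ converges. A set or degree is \emph{PA} if it computes a DNC$_2$ function. This is equivalent to the usual definition of a PA degree; we use only this formulation.

\begin{theorem}\label{thm:main}
Let $G$ be a torsion-free abelian group of infinite rank that has a computable copy. Then $G$ has a computable copy $H$ with a computable order $\le_H$ such that every order on $H$ other than $\le_H$ and its reverse has PA degree. In particular, $H$ has exactly two computable orders, and for every set $C$ not of PA degree, every $C$-computable order on $H$ is computable.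
\end{theorem}

\begin{corollary}\label{cor:answer}
The group $H$ of Theorem~\ref{thm:main} admits a computable order but does not have orders of every degree.
\end{corollary}

\begin{corollary}\label{cor:ce}
For $H$ as in Theorem~\ref{thm:main} and every noncomputable, Turing incomplete c.e.\ set $C$, every $C$-computable order on $H$ is computable.
\end{corollary}

Such sets $C$ exist by the Friedberg--Muchnik theorem, so the conclusion of the theorem of Kach, Lange and Solomon holds for every group of infinite rank with a computable copy. The PA degrees cannot be removed.

\begin{theorem}\label{thm:PA}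
If $K$ is a computable torsion-free abelian group of rank at least $2$, then $\deg(\mathbb X(K))$ contains every PA degree.
\end{theorem}

\begin{corollary}\label{cor:spectrum}
For $G$ and $H$ as in Theorem~\ref{thm:main}, $\deg(\mathbb X(H))=\{\mathbf 0\}\cup\{\mathbf d:\mathbf d\text{ is PA}\}$. This is the least possible value of $\deg(\mathbb X(K))$ among the computable copies $K$ of $G$ that admit a computable order.
\end{corollary}

\begin{corollary}\label{cor:range}
A torsion-free abelian group with a computable copy has a computable copy which admits a computable order but does not have orders of every degree if and only if its rank is $0$, $1$ or infinite.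
\end{corollary}

Section~\ref{sec:PA} collects the facts on PA degrees and derives the corollaries from the two theorems. Section~\ref{sec:linear} places $G$ inside a rational vector space and fixes the order that will become $\le_H$. Section~\ref{sec:collapse} contains the main idea, first on examples and then as an algebraic lemma. The copy $H$ is built in Section~\ref{sec:construction} and analyzed in Section~\ref{sec:verification}. Section~\ref{sec:optimal} proves Theorem~\ref{thm:PA} and depends only on Section~\ref{sec:PA}.

\section{PA degrees and the corollaries}\label{sec:PA}

We write $\Phi_m(z)\downarrow$ if the computation converges and $\Phi_{m,s}(z)\downarrow$ if it converges within $s$ steps. The functional $\Phi_e^X$ is the $e$-th oracle computation with oracle $X$. For a finite binary string $\tau$, $\Phi^\tau_e(j)\downarrow$ means that the computation converges using only oracle questions answered by $\tau$; then $\Phi_e^X(j)=\Phi_e^\tau(j)$ for all $X$ extending $\tau$. The s-m-n theorem says that from an algorithm with a parameter $n$ one computes an index $r(n)$ such that $\Phi_{r(n)}$ is the function it defines. The halting set is $\emptyset'$, and a c.e.\ set is \emph{incomplete}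 if it does not compute $\emptyset'$.

\begin{lemma}\label{lem:PAfacts}
\begin{enumerate}
\item[(a)] A set that computes a PA set is PA. No computable set is PA.
\item[(b)] There is a noncomputable set that is not PA.
\item[(c)] A c.e.\ set that is PA computes $\emptyset'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is the transitivity of $\le_T$. If $g=\Phi_m$ were a DNC$_2$ function, then $g(m)\neq\Phi_m(m)=g(m)$.

(b) Let $U_e=\{X\in2^\omega:\Phi_e^X\text{ is a DNC}_2\text{ function}\}$. We show that every string $\sigma$ has an extension $\tau$ such that no $X$ extending $\tau$ lies in $U_e$; that is, $U_e$ is nowhere dense. If for some $j$ no $\tau\supseteq\sigma$ has $\Phi^\tau_e(j)\downarrow\in\{0,1\}$, take $\tau=\sigma$. Otherwise let $h(j)=\Phi_e^\tau(j)$ for the first $\tau\supseteq\sigma$ found with $\Phi_e^\tau(j)\downarrow\in\{0,1\}$. Then $h$ is total and computable, say $h=\Phi_k$. The string $\tau$ found on input $k$ satisfies $\Phi^\tau_e(k)=h(k)=\Phi_k(k)$, so it is as required. There are countably many computable sets, and singletons are nowhere dense in $2^\omega$. By the Baire category theorem some noncomputable $X$ lies outside all $U_e$.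

(c) Let $C$ be c.e., let $g=\Gamma^C$ be a DNC$_2$ function, where $\Gamma$ is an oracle computation, and fix computable enumerations $C_s$ of $C$ and $\emptyset'_s$ of $\emptyset'$. By the s-m-n theorem there is a computable $r$ such that $\Phi_{r(n)}(z)$ waits for the stage $t$ at which $n$ enters $\emptyset'$ and then outputs $\Gamma^{C_t}(z)$ if this converges within $t$ steps; otherwise $\Phi_{r(n)}(z)$ diverges. Given $n$, use $C$ to find $s$ such that $\Gamma^{C_s}(r(n))$ converges within $s$ steps and $C_s$ agrees with $C$ on the oracle questions asked. Suppose $n$ enters $\emptyset'$ at a stage $t>s$. Since $C_s\subseteq C_t\subseteq C$, the set $C_t$ gives the same answers, so $\Phi_{r(n)}(r(n))=\Gamma^{C_t}(r(n))=g(r(n))$, which is impossible. Hence $n\in\emptyset'$ if and only if $n\in\emptyset'_s$.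
\end{proof}

The next lemma says what a PA set can do. A statement is $\Pi^0_1$ if it has the form $\forall n\,R(n)$ with $R$ decidable; it is false exactly when a search finds a counterexample. The disjunction of two $\Pi^0_1$ statements is equivalent to a $\Pi^0_1$ statement, namely ``for every $s$, at most one of the two searches has succeeded by stage $s$''.

\begin{lemma}[Selection]\label{lem:selection}
Let $D$ be PA. There is a $D$-computable procedure which, given two or four $\Pi^0_1$ statements at least one of which is true, selects a true one.
\end{lemma}

\begin{proof}
Fix a DNC$_2$ function $g\le_TD$. Given statements $\theta_0,\theta_1$, compute by the s-m-n theorem an index $m$ such that $\Phi_m$ searches for counterexamples to both and outputs $i$ if a counterexample to $\theta_i$ is found first. Select $\theta_{g(m)}$. If it were false, then the other statement would be true, so $\Phi_m(m)=g(m)$, which is impossible. Given four statements, select first between $\theta_0\vee\theta_1$ and $\theta_2\vee\theta_3$, and then inside the selected pair.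
\end{proof}

Ordering a computable group is a sequence of choices of this kind: a sign must be chosen for each element so that no sum of elements declared strictly positive ever turns out to be $0$. This is why PA degrees are the natural bound in both theorems.

\begin{proof}[Proof of the corollaries from Theorems~\ref{thm:main} and~\ref{thm:PA}]
If $X$ is noncomputable and not PA (Lemma~\ref{lem:PAfacts}(b)), then $\deg(X)\notin\deg(\mathbb X(H))$, which proves Corollary~\ref{cor:answer}. An incomplete c.e.\ set is not PA by Lemma~\ref{lem:PAfacts}(c), which proves Corollary~\ref{cor:ce}. For Corollary~\ref{cor:spectrum}, Theorem~\ref{thm:main} shows that $\deg(\mathbb X(H))$ contains $\mathbf 0$ and otherwise only PA degrees, and Theorem~\ref{thm:PA} shows that $\deg(\mathbb X(K))$ contains $\mathbf 0$ and all PA degrees for every computable copy $K$ of $G$ with a computable order, including $K=H$. For Corollary~\ref{cor:range}, ranks $0$ and $1$ are covered by Proposition~\ref{prop:easy}(a), infinite rank by Corollary~\ref{cor:answer}, and in finite rank at least $2$ every computable copy has orders of every degree by Proposition~\ref{prop:easy}(b).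
\end{proof}

\section{Groups inside $\mathbb Q^{(\omega)}$}\label{sec:linear}

Let $\mathbb Q^{(\omega)}$ be the rational vector space with basis $e_0,e_1,\dots$, and let $\mathbb Q^j=\operatorname{span}(e_0,\dots,e_{j-1})$. Linear dependence of finitely many vectors and membership in their span are decidable by Gaussian elimination. For a subgroup $A$ we write $\mathbb QA$ for its span. A \emph{flag} is a chain of finite-dimensional subspaces $V_0\subset V_1\subset\dots\subset V_k$ with $\dim V_j/V_{j-1}=1$ for $1\le j\le k$.

Our constructions repeatedly redefine a homomorphism on a finitely generated group while keeping it fixed on the part that lies in a subspace. An arbitrary group $G$ need not be a direct sum of rank $1$ groups, but its finitely generated subgroups split along any flag, and this is enough.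

\begin{lemma}[Splitting along a flag]\label{lem:flag}
Let $A\le\mathbb Q^{(\omega)}$ be finitely generated and let $V_0\subset\dots\subset V_k=\mathbb QA$ be a flag. Then there are $d_1,\dots,d_k\in A$ with
\[
A\cap V_j=(A\cap V_{j-1})\oplus\mathbb Zd_j,\qquad V_j=V_{j-1}\oplus\mathbb Qd_j\qquad(1\le j\le k),
\]
so that $A=(A\cap V_0)\oplus\mathbb Zd_1\oplus\dots\oplus\mathbb Zd_k$, and $A\cap V_0$ spans $V_0$. From generators of $A$ and bases of the $V_j$ one computes the $d_j$ and generators of $A\cap V_0$, expressed as integer combinations of the given generators.
\end{lemma}

\begin{proof}
Every vector of $\mathbb QA$ has a positive integer multiple in $A$, so $A\cap V_j$ spans $V_j$. We proceed downward from $j=k$. Suppose we have finitely many generators $a_1,\dots,a_n$ of $A\cap V_j$. Let $\lambda:V_j\to\mathbb Q$ be linear with kernel $V_{j-1}$. The rationals $\lambda(a_i)$ are not all $0$, and the Euclidean algorithm produces an integer combination $d_j$ of the $a_i$ such that $\lambda(d_j)\neq0$ and each $\lambda(a_i)$ is an integer multiple $n_i\lambda(d_j)$. The elements $a_i'=a_i-n_id_j$ lie in $A\cap V_{j-1}$ and, together with $d_j$, generate $A\cap V_j$. An integer combination of the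 $a_i'$ and $d_j$ lies in $V_{j-1}$ only if the coefficient of $d_j$ is $0$. So the $a_i'$ generate $A\cap V_{j-1}$ and the sum is direct.
\end{proof}

With $V_0=0$ the lemma computes a $\mathbb Z$-basis of $A$, so membership in $A$ is decidable.

The first step toward Theorem~\ref{thm:main} is to replace $G$ by a copy in which coordinates are visible; we then control exactly how they are hidden. We include a proof, which also shows the use of Lemma~\ref{lem:flag} in a simple setting.

\begin{lemma}[Dobritsa]\label{lem:dobritsa}
A computable torsion-free abelian group $G_0$ of infinite rank is isomorphic to a c.e.\ subgroup $G\le\mathbb Q^{(\omega)}$ that contains all $e_i$.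
\end{lemma}

\begin{proof}
We may assume that $G_0$ has domain $\omega$. We first approximate a maximal independent set. Let $b_i^s$ be the least element of $G_0$ such that $b^s_0,\dots,b_i^s$ satisfy no nontrivial integer relation with coefficients of absolute value at most $s$. It exists because any element outside the span of $b_0^s,\dots,b_{i-1}^s$ qualifies, and it is computable from $i$ and $s$. Let $b_i$ be the least element outside the span of $b_0,\dots,b_{i-1}$. By induction $b_i^s=b_i$ for large $s$: once $b_0^s,\dots,b^s_{i-1}$ have settled, $b_i$ qualifies at every stage, and each smaller element is excluded as soon as $s$ bounds the coefficients of a relation between it and $b_0,\dots,b_{i-1}$. The set $\{b_i\}$ spans $G_0\otimes\mathbb Q$, since an element $g$ outside its span would satisfy $b_i\le g$ for the infinitely many distinct numbers $b_i$.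

We build finitely generated groups $0=A_0\le A_1\le\cdots$ with $e_0,\dots,e_{s-1}\in A_s\le\mathbb Q^s$, and linear maps $f_s:\mathbb Q^s\to G_0\otimes\mathbb Q$ with $f_s(A_s)\subseteq G_0$, whose values on the generators of $A_s$ we know, such that
\begin{equation}\label{eq:dob}
f_s(\mathbb Q^{j+1})=\operatorname{span}(b_0^s,\dots,b_j^s)\qquad(j<s).
\end{equation}
When the guess $b_j^s$ changes we must redefine $f_s$, and we cannot simply send $e_j$ to the new guess, because $A_s$ may contain fractions that involve $e_j$ and their images must stay in $G_0$. So we use Lemma~\ref{lem:flag} to compute $d_j$ with $A_s\cap\mathbb Q^{j+1}=(A_s\cap\mathbb Q^j)\oplus\mathbb Zd_j$ for $j<s$. Let $i\le s$ be least such that $b_i^{s+1}\ne b^s_i$ or $i=s$. Define the linear map $f_{s+1}$ on $\mathbb Q^{s+1}$ by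
\[
f_{s+1}(d_j)=f_s(d_j)\ (j<i),\qquad f_{s+1}(d_j)=b_j^{s+1}\ (i\le j<s),\qquad f_{s+1}(e_s)=b_s^{s+1}.
\]
It agrees with $f_s$ on $\mathbb Q^i$, and $b_j^{s+1}=b_j^s$ for $j<i$; this gives \eqref{eq:dob} at $s+1$ for $j<i$, and the case $j\ge i$ follows by induction on $j$. The map sends $A'=A_s\oplus\mathbb Ze_s$ into $G_0$. Let $A_{s+1}$ be generated by $A'$ and those $q\in\mathbb Q^{s+1}$, with numerators and denominators of the coordinates bounded by $s$ in absolute value, for which $f_{s+1}(q)=g$ for some $g<s$ in $G_0$. This condition is decidable: find $M\ge1$ with $Mq\in A'$ and test whether $f_{s+1}(Mq)=Mg$ in $G_0$.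

Once $s>i$ and $b_0^s,\dots,b_i^s$ have settled, $f_s$ no longer changes on $\mathbb Q^{i+1}$. So $f=\lim_sf_s$ is a linear map on $\mathbb Q^{(\omega)}$ with $f(\mathbb Q^{j+1})=\operatorname{span}(b_0,\dots,b_j)$. The image has dimension $j+1$, so $f$ is injective, and $f$ is onto $G_0\otimes\mathbb Q$. Let $G=\bigcup_sA_s$, a c.e.\ subgroup. If $q\in G$, then $f(q)=f_s(q)\in G_0$ for large $s$. If $g\in G_0$, then $g=f(q)$ for some $q$, and $q$ is put into $A_{s+1}$ for large $s$. Hence $f$ restricts to an isomorphism $G\cong G_0$.
\end{proof}

From now until the end of Section~\ref{sec:verification}, $G$ is a c.e.\ subgroup of $\mathbb Q^{(\omega)}$ containing all $e_i$, with a computable enumeration $g_0,g_1,\dots$ without repetitions. Infinite rank enters the proof of Theorem~\ref{thm:main} only here: outside every finite-dimensional subspace we can find a known element $e_q$ of $G$.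

Let $p_i$ be the $i$-th prime ($p_0=2$) and let $v:\mathbb Q^{(\omega)}\to\mathbb R$ be the linear map with $v(e_i)=\log p_i$. For a vector $q$ with integer coordinates $q_i$, the number $\exp v(q)=\prod_ip_i^{q_i}$ is a quotient of two integers. So $v$ is injective by unique factorization, and ``$v(q)>0$'' is decidable: clear denominators and compare two integers. The order $\le_H$ will be the order that $v$ induces on $G$. Its useful property is the following.

\begin{lemma}[Density]\label{lem:density}
If $x,y\in\mathbb Q^{(\omega)}$ are linearly independent and $v(x),v(y)>0$, then $\{v(\mu x-\nu y):\mu,\nu\in\mathbb N\}$ is dense in $\mathbb R$.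
\end{lemma}

\begin{proof}
Let $\alpha=v(x)$ and $\beta=v(y)$. Since $v$ is injective and $x,y$ are independent, $\alpha/\beta$ is irrational. The set $T=\{\mu\alpha-\nu\beta:\mu,\nu\in\mathbb N\}$ is closed under addition and contains $\alpha$, $-\beta$ and $0$. Let $0<\epsilon<\alpha$. By the pigeonhole principle two of the residues of $0,\alpha,2\alpha,\dots$ modulo $\beta$ differ by less than $\epsilon$, so there are integers $\mu\ge1$ and $\nu$ such that $\delta=\mu\alpha-\nu\beta$ has $|\delta|<\epsilon$. Here $\delta\neq0$ by irrationality, and $\nu\beta=\mu\alpha-\delta>0$, so $\delta\in T$. If $\delta>0$, then $T$ contains all $i\delta-j\beta$ with $i,j\in\mathbb N$; if $\delta<0$, it contains all $i\delta+j\alpha$. In both cases every real is within $\epsilon$ of $T$.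
\end{proof}

\section{Collapsing an element}\label{sec:collapse}

The group $H$ will have domain $\omega$; we call its elements \emph{names}. At stage $s$ we have an injection $f_s$ from a finite set of names into $G$, and the isomorphism $H\cong G$ will be the limit of the $f_s$. The addition of $H$ is computable if every relation $f_s(n)+f_s(n')=f_s(l)$, once it holds, holds forever. The order $\le_H$ is computable if every inequality $v(f_s(n))<v(f_s(n'))$ holds forever. Both requirements are met if $f_s$ is changed only by composing it with a homomorphism $\varphi$ into $G$ that preserves the $v$-order on the finite range of $f_s$. Nothing requires $\varphi$ to be injective on the generated subgroup. Names that look independent may become dependent, and this is the freedom we exploit.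

Let $P$ be an order on $H$ other than $\le_H$ and its reverse. Then $P$ agrees with $\le_H$ on some element and disagrees on another: there are $x,y>_H0$ with $x>_P0$ and $y<_P0$. Every nonzero element $\mu x-\nu y$ with $\mu,\nu\in\mathbb N$ is then $P$-positive, and by Lemma~\ref{lem:density} these elements, as well as their negatives, are dense in the $v$-order. So an element $c$ independent of $x$ and $y$ can be moved, with almost no change of its $v$-value, to a place where it is forced to be $P$-positive, or to a place where it is forced to be $P$-negative. If we reserve $c$ for the number $m$ and make this move when $\Phi_m(m)$ converges, then the $P$-sign of $c$ yields a bit different from $\Phi_m(m)$.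

\begin{example}\label{ex:basic}
Let $x=e_0$, $y=e_1$, $c=e_2$, and suppose that $0,\ x,\ y,\ 2x,\ c,\ x+y$ have been named. The values of $\exp v$ are $1,2,3,4,5,6$. A homomorphism $\varphi$ on $\mathbb Zx\oplus\mathbb Zy\oplus\mathbb Zc$ that fixes $x$ and $y$ preserves the order of these six elements if and only if $4<\exp v(\varphi(c))<6$. If $\Phi_m(m)$ converges to $0$, put $\varphi(c)=4x-y$, with $\exp v=16/3$. If it converges to $1$, put $\varphi(c)=2y-x$, with $\exp v=9/2$. In $H$, the names then satisfy $c=4x-y$ in the first case and $c=-(x-2y)$ in the second. Any order $P$ with $x>_P0$ and $y<_P0$ has $c>_P0$ in the first case and $c<_P0$ in the second. So the bit $g(m)$, defined as $1$ if $c\in P$ and $0$ otherwise, differs from $\Phi_m(m)$. For $\le_H$ itself $c$ stays between $2x$ and $x+y$, and its sign carries no information.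
\end{example}

Two difficulties arise in general. The first is divisibility: while $c$ waits for $\Phi_m(m)$, we must keep naming elements of $G$, and some of them may be fractions that involve $c$.

\begin{example}\label{ex:division}
Keep $x,y,c$ as above, let $z=e_3$ and $d=(c-z)/2$, and let $G$ be generated by $d$ and all $e_i$. Suppose $d$ has been named and $\varphi$ must fix $x,y,z$. Then $\varphi(c)=2u+z$, where $u=\varphi(d)\in G$. For $\varphi(c)$ to lie in $\operatorname{span}(x,y)$, the coordinates of $u$ at $e_2$ and $e_3$ would have to be $0$ and $-1/2$, and no element of $G$ has exactly one of these coordinates in $\mathbb Z$. So $c$ cannot be moved into the span of $x$ and $y$. If we know the $P$-sign of $z$, we can still force $c>_P0$. Let $\eta=\mu x-\nu y$ with $\mu,\nu\in\mathbb N$. If $z>_P0$, take $u=\eta$, so that $\varphi(c)=2\eta+z$. If $z<_P0$, take $u=\eta-z$, so that $\varphi(c)=2\eta-z$. In both cases $\eta$ can be chosen with $v(u)$ as close to $v(d)$ as needed.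
\end{example}

We do not know $P$ while building $H$. But only finitely many elements are to be fixed, so we reserve a separate element $c$ for every pattern of signs that $P$ might give them; the order $P$ itself can find the element reserved for its own pattern.

The second difficulty is surjectivity. After the move in Example~\ref{ex:basic}, the vector $e_2$ is no longer in the span of the range. If it reenters only through a name introduced later, it may be lost again by a later move, and so on forever. We therefore let $\varphi$ also move the remaining independent elements so that they fill the first missing directions $e_q$ in turn. Adding an element $\mu x-\nu y$ lets us do this with almost no change of $v$-values. The following lemma contains all the algebra of the construction.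

\begin{lemma}[Collapse]\label{lem:collapse}
Let $A\le G$ be finitely generated, let $F\subseteq A$ be finite, let $W_0\subset W_1\subset\dots\subset W_k=\mathbb QA$ be a flag with $k\ge1$, and let $c\in(A\cap W_1)\setminus W_0$. Let $\sigma_1,\dots,\sigma_r\in A\cap W_0$ span $W_0$, where $\sigma_1=x$ and $\sigma_2=-y$ for linearly independent $x,y$ with $v(x),v(y)>0$. Let $\varepsilon\in\{\pm1\}$. Then one can compute a linear map $\varphi:W_k\to\mathbb Q^{(\omega)}$ with $\varphi(A)\subseteq G$ such that:
\begin{enumerate}
\item[(C1)] $\varphi$ is the identity on $W_0$;
\item[(C2)] if $a,a'\in F$ and $v(a)<v(a')$, then $v(\varphi(a))<v(\varphi(a'))$;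
\item[(C3)] $\varepsilon\varphi(c)=\sum_{i=1}^r\rho_i\sigma_i$ for some rationals $\rho_i>0$;
\item[(C4)] $\varphi(W_1)=W_0$, and for $2\le j\le k$ we have $\varphi(W_j)=\varphi(W_{j-1})\oplus\mathbb Qe_{q_j}$, where $q_j$ is least with $e_{q_j}\notin\varphi(W_{j-1})$.
\end{enumerate}
\end{lemma}

\begin{proof}
Compute $d_1,\dots,d_k$ by Lemma~\ref{lem:flag}. Then $c=\kappa d_1+b$ with $\kappa\in\mathbb Z$ and $b\in A\cap W_0$. Here $\kappa\ne0$ since $c\notin W_0$, and after replacing $d_1$ by $-d_1$ if necessary, $\kappa\ge1$. Write $b=\sum_i\beta_i\sigma_i$ with $\beta_i\in\mathbb Q$ and fix an integer $N>\max_i|\beta_i|$. Put $U_1=W_0$ and, for $2\le j\le k$, $U_j=U_{j-1}\oplus\mathbb Qe_{q_j}$ with $q_j$ least such that $e_{q_j}\notin U_{j-1}$. Let $E=\{\mu x-\nu y:\mu,\nu\in\mathbb N\}\subseteq A\cap W_0$. For parameters $\eta_1,\dots,\eta_k\in E$ let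
\[
u_1=\varepsilon\Bigl(N\sum_{i=1}^r\sigma_i+\eta_1\Bigr),\qquad u_j=e_{q_j}+\eta_j\quad(2\le j\le k),
\]
and let $\varphi$ be the linear map that is the identity on $W_0$ and sends $d_j$ to $u_j$. All $u_j$ lie in $G$, so $\varphi$ maps $A=(A\cap W_0)\oplus\mathbb Zd_1\oplus\dots\oplus\mathbb Zd_k$ into $G$.

Conditions (C1), (C3) and (C4) hold for every choice of the parameters. For (C4), $\varphi(W_j)=\varphi(W_{j-1})+\mathbb Qu_j$ with $u_1\in W_0$ and $u_j\in e_{q_j}+W_0$ for $j\ge2$, so $\varphi(W_j)=U_j$ by induction. For (C3), let $\eta_1=\mu\sigma_1+\nu\sigma_2$ with $\mu,\nu\in\mathbb N$. Then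
\[
\varepsilon\varphi(c)=\varepsilon\kappa u_1+\varepsilon b=\sum_{i=1}^r(\kappa N+\varepsilon\beta_i)\sigma_i+\kappa\mu\,\sigma_1+\kappa\nu\,\sigma_2,
\]
and $\kappa N+\varepsilon\beta_i\ge N-|\beta_i|>0$.

It remains to choose the parameters so that (C2) holds. Write each $a\in F$ as $a=b_a+\sum_j\kappa_{a,j}d_j$ with $b_a\in W_0$ and $\kappa_{a,j}\in\mathbb Z$. Then
\[
v(\varphi(a))-v(a)=\sum_{j=1}^k\kappa_{a,j}\bigl(v(u_j)-v(d_j)\bigr).
\]
By Lemma~\ref{lem:density}, $v(E)$ is dense in $\mathbb R$, hence so are $-v(E)$ and all translates, and each $v(u_j)$ can be made as close to $v(d_j)$ as we like. As $F$ is finite, some choice of parameters makes all the differences above smaller than half the least positive gap between $v$-values of elements of $F$, and then (C2) holds. Condition (C2) is decidable for given parameters, so a search through all choices finds one.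
\end{proof}

The hypothesis that the $\sigma_i$ span $W_0$ serves to absorb the remainder $b$, as in Example~\ref{ex:division}; the hypothesis on $x$ and $y$ serves only (C2).

\section{The construction}\label{sec:construction}

\subsection*{Letters}
The elements that we keep independent are indexed by formal symbols, called \emph{letters}, which are listed in finite \emph{blocks} $0,1,2,\dots$. Block $L$ begins with a \emph{filler} $a_L$. Let $B_L$ be the set of all letters in blocks $<L$ together with $a_L$. The filler is followed by the \emph{coding letters} $c_{L,\pi}$, one for each sign pattern $\pi\in\{\pm1\}^{B_L}$, in some fixed order. Thus the list begins $a_0,\ c_{0,+},\ c_{0,-},\ a_1,\dots$, and $B_L$ is the initial segment of the list that ends with $a_L$. The position in the list is a priority: the move made for $c_{L,\pi}$ will fix everything in the span of $B_L$. Fillers are never collapsed; they guarantee that each block contributes a dimension to the limit.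

A \emph{word} is a formal integer combination of letters, and $\mathbb Z[B_L]$ is the set of words in the letters of $B_L$. Fix a computable list $L\mapsto(x_L,y_L,m_L)$ in which every triple consisting of two words and a natural number occurs infinitely often. Block $L$ works for the orders $P$ in which $x_L$ and $-y_L$ are positive, on the input $m_L$. Let $S_{L,\pi}$ be the finite family of words
\[
x_L,\qquad -y_L,\qquad \pi(z)z\quad(z\in B_L).
\]
These are the words that $c_{L,\pi}$ guesses to be $P$-positive.

\subsection*{Stages}
At each moment we have a finite initial segment $N$ of $\omega$, an injection $f:N\to G$ with $f(0)=0$, and finitely many \emph{introduced} letters, each identified once and for all with a name different from $0$. A new name is always the least number not in $N$. For a word $w$ in introduced letters, $f(w)$ is defined by linearity. Some introduced coding letters are declared \emph{collapsed}; the other introduced letters are \emph{live}. Let $N_s,f_s$ be the values of $N,f$ at the beginning of stage $s$, with $N_0=\{0\}$. At that moment the letters of blocks $0,\dots,s-1$ have been introduced. We maintain the following invariants at the end of each step.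
\begin{enumerate}
\item[(I1)] The vectors $f(z)$, for $z$ a live letter, form a basis of $\operatorname{span}f(N)$.
\item[(I2)] If $c_{L,\pi}$ is collapsed, then $f(c_{L,\pi})\in\operatorname{span}f(B_L)$.
\item[(I3)] $e_0,\dots,e_L\in\operatorname{span}f(B_L)$ for each introduced block $L$.
\end{enumerate}
The set $B_L$ consists of $B_{L-1}$, the coding letters of block $L-1$, and $a_L$. So (I2) and induction on $L$ give:
\begin{enumerate}
\item[(I2$'$)] $\operatorname{span}f(B_L)$ is spanned by the images of the live letters of $B_L$.
\end{enumerate}
Stage $s$ has three steps.

\medskip
\noindent\emph{Step 1 (collapse).} A live coding letter $c_{L,\pi}$ is \emph{eligible} if $x_L,y_L\in\mathbb Z[B_L]$, $\Phi_{m_L,s}(m_L)\downarrow\in\{0,1\}$, and $f(x_L),f(y_L)$ are linearly independent with positive $v$-values. If no letter is eligible, do nothing. Otherwise let $c=c_{L,\pi}$ be the first eligible letter in the list; we say that $c$ \emph{acts}. Let $w_1=c$, let $w_2,\dots,w_k$ be the other live letters outside $B_L$ in list order, and put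
\[
W_0=\operatorname{span}f(B_L),\qquad W_j=W_0+\operatorname{span}(f(w_1),\dots,f(w_j)).
\]
By (I1) and (I2$'$) this is a flag with $W_k=\operatorname{span}f(N)$, and $f(c)\in W_1\setminus W_0$. Apply Lemma~\ref{lem:collapse} to the group $A$ generated by $F=f(N)$, this flag, the element $f(c)$, the family $f(S_{L,\pi})$, which lies in $A\cap W_0$ and spans $W_0$, and the sign
\[
\varepsilon=+1\ \text{ if }\Phi_{m_L}(m_L)=0,\qquad \varepsilon=-1\ \text{ if }\Phi_{m_L}(m_L)=1.
\]
Replace $f$ by $\varphi\circ f$ and declare $c$ collapsed. The new $f$ is injective on $N$: distinct names had distinct $v$-values, and (C2) keeps them distinct.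

\medskip
\noindent\emph{Step 2 (new block).} Introduce the letters of block $s$ in list order. Each receives a new name, which $f$ maps to $e_q$, where $q$ is least with $e_q$ outside the span of the current range of $f$.

\medskip
\noindent\emph{Step 3 (closure).} Consider the finitely many elements $f(n)\pm f(n')$ for $n,n'\in N$, and the elements $g_i$ with $i<s$ that lie in $\operatorname{span}f(N)$. Each of them that is not yet in the range of $f$ receives one new name.

\medskip
All steps are effective by Section~\ref{sec:linear} and Lemma~\ref{lem:collapse}. Membership in $G$, which is only c.e., never has to be decided, because every value of $f$ is an integer combination of elements already known to be in $G$. A letter acts at most once, since it is not live afterward.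

\begin{lemma}[Persistence]\label{lem:persist}
If an integer linear relation $\sum_n\alpha_nf(n)=0$ among the values of names, or an inequality $v(f(n))<v(f(n'))$, holds at some moment, then it holds at all later moments.
\end{lemma}

\begin{proof}
Steps 2 and 3 only extend $f$. In Step 1, $\varphi$ is linear and satisfies (C2).
\end{proof}

\begin{lemma}\label{lem:invariants}
The invariants \textup{(I1)--(I3)} hold at the end of each step.
\end{lemma}

\begin{proof}
They hold at the start, when $N=\{0\}$ and no letter is introduced. Step 3 changes neither the images of letters nor $\operatorname{span}f(N)$. In Step 2 each new letter is live and is mapped outside the current span, which preserves (I1); (I2) and the old instances of (I3) are unaffected. For the new block $L=s$, just before $a_L$ is introduced the span of the range is the span of the images of all letters in blocks $<L$, by (I1), and contains $e_0,\dots,e_{L-1}$, by (I3) for block $L-1$ if $L>0$. So either it contains $e_L$ or $a_L$ is mapped to $e_L$, and (I3) holds for block $L$.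

Now let $c=c_{L,\pi}$ act in Step 1; let $f$ be the map before the action and $f'=\varphi\circ f$.

(I1). The live letters after the action are the live letters of $B_L$ and $w_2,\dots,w_k$. The images of the former are fixed by (C1) and form a basis of $W_0$. The space $\operatorname{span}f'(N)=\varphi(W_k)$ is spanned by $W_0$ and $f'(w_1),\dots,f'(w_k)$, and $f'(w_1)\in\varphi(W_1)=W_0$. So the images of the live letters span $\varphi(W_k)$. There are $\dim W_0+k-1$ such letters, and $\dim\varphi(W_k)=\dim W_0+k-1$ by (C4). Hence they form a basis.

(I2). Old instances are preserved because $\varphi$ is linear. For $c$ itself, $f'(c)\in W_0=\operatorname{span}f'(B_L)$.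

(I3). For $L'\le L$ we have $B_{L'}\subseteq B_L$, and $f'=f$ on $B_L$. Let $L'>L$ be an introduced block. The set $B_{L'}$ is an initial segment of the list that contains $B_L$ and $c$ and ends with the filler $a_{L'}$, which is live. Since $w_2,\dots,w_k$ are in list order, the letters of $B_{L'}\setminus B_L$ that were live before the action are $w_1,\dots,w_j$ for some $j=j(L')\ge2$, and $w_j=a_{L'}$. By (I2$'$), $\operatorname{span}f(B_{L'})=W_j$, so $\operatorname{span}f'(B_{L'})=\varphi(W_j)$. We show by induction on $L'$ that $e_0,\dots,e_{L'}\in\varphi(W_{j(L')})$. Let $j=j(L')$. The space $\varphi(W_{j-1})$ contains $e_0,\dots,e_{L'-1}$: if $L'=L+1$, because it contains $W_0$ and (I3) held for block $L$; if $L'>L+1$, because $j(L'-1)\le j-1$ and the induction hypothesis applies. By (C4), either $e_{L'}\in\varphi(W_{j-1})$ or $q_j=L'$, and in both cases $e_{L'}\in\varphi(W_j)$.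
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:verification}

By Lemma~\ref{lem:dobritsa} it suffices to treat the group $G\le\mathbb Q^{(\omega)}$ fixed in Section~\ref{sec:linear}. Step 2 adds names at every stage, so $\bigcup_sN_s=\omega$.

\begin{lemma}\label{lem:limit}
For every name $n$, the value $f_t(n)$ is constant for large $t$, and the limit $f_\infty:\omega\to G$ is a bijection.
\end{lemma}

\begin{proof}
Let $n\in N_{s+1}$. By (I1) there is a relation $Mf_{s+1}(n)=\sum_z\alpha_zf_{s+1}(z)$ with integers $M\ge1$ and $\alpha_z$, the sum over letters $z$ in blocks $\le s$. By Lemma~\ref{lem:persist} it holds from then on. Suppose $c_{L,\pi}$ with $L>s$ acts at a stage $t$; then $t>L>s$. As $B_L$ contains all blocks $\le s$, we have $f_t(n)\in\operatorname{span}f_t(B_L)=W_0$, and (C1) shows that the action fixes $f_t(n)$. So $n$ is moved only by the finitely many coding letters in blocks $\le s$, each of which acts at most once.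

The limit is injective because each $f_t$ is. For surjectivity let $g\in G$, say $g\in\operatorname{span}(e_0,\dots,e_r)$. Choose $t_0>r$ such that $g=g_i$ for some $i<t_0$ and no coding letter of a block $\le r$ acts at a stage $\ge t_0$. Block $r$ is introduced before stage $t_0$, so by (I3) the vector $g$ lies in $\operatorname{span}f(B_r)$ at every moment from stage $t_0$ on. By Step 3 of stage $t_0$ there is a name $n$ with $f_{t_0+1}(n)=g$. A later action is due to some $c_{L,\pi}$ with $L>r$, and it fixes $\operatorname{span}f(B_L)\supseteq\operatorname{span}f(B_r)\ni g$ pointwise. Hence $f_\infty(n)=g$.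
\end{proof}

Let $H$ be the group with domain $\omega$ that makes $f_\infty:H\to G$ an isomorphism, and let $n\le_Hn'$ if $v(f_\infty(n))\le v(f_\infty(n'))$. Since $v$ is linear and injective, $\le_H$ is an order on $H$; let $P_H$ be its cone.

\begin{lemma}\label{lem:computable}
The group $H$ and the order $\le_H$ are computable.
\end{lemma}

\begin{proof}
Given $n,n'$, run the construction to a stage $t$ with $n,n'\in N_t$. By Step 3 of stage $t$ there is a name $l$ with $f_{t+1}(n)+f_{t+1}(n')=f_{t+1}(l)$. By Lemma~\ref{lem:persist} the relation holds for $f_\infty$, so $l$ is the sum of $n$ and $n'$ in $H$. If $n\neq n'$, then $v(f_t(n))\ne v(f_t(n'))$; we decide which is smaller, and by Lemma~\ref{lem:persist} the same inequality holds for $f_\infty$.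
\end{proof}

Each letter is a nonzero element of $H$, namely its name, which is found by running the construction; each word then denotes an element of $H$. By (I1) and Lemma~\ref{lem:persist}, every element of $H$ has a positive integer multiple that is denoted by a word.

\begin{lemma}\label{lem:coding}
If $c=c_{L,\pi}$ acts with sign $\varepsilon$, then there are integers $M\ge1$ and $n_\sigma\ge1$ such that $Mc=\varepsilon\sum_{\sigma\in S_{L,\pi}}n_\sigma\sigma$ in $H$.
\end{lemma}

\begin{proof}
Let $f$ and $f'=\varphi\circ f$ be the maps before and after the action. The words $\sigma\in S_{L,\pi}$ lie in $\mathbb Z[B_L]$, so $f'(\sigma)=f(\sigma)$ by (C1). By (C3), after clearing denominators, $Mf'(c)=\varepsilon\sum_\sigma n_\sigma f'(\sigma)$ with $M,n_\sigma\ge1$. Expanding the words gives an integer linear relation among the values of names, which holds for $f_\infty$ by Lemma~\ref{lem:persist}.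
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ be a positive cone on $H$ with $P\neq P_H$ and $P\ne-P_H$. A cone contained in another cone equals it: if $P_H\subseteq P$ and $h\in P\setminus P_H$, then $-h\in P_H\subseteq P$ and $h\neq0$, which is impossible. So $P_H\not\subseteq-P$ and $P_H\not\subseteq P$, which gives $x,y>_H0$ with $x>_P0$ and $y<_P0$. Replacing $x$ and $y$ by positive multiples, we may fix words that denote them, and we call these words $x$ and $y$ as well. The elements $x,y$ are independent in $H$. Indeed, suppose $nx=n'y$ with $(n,n')\ne(0,0)$. Since $x,y>_H0$, the integers $n,n'$ are nonzero and of the same sign, say positive; then $nx>_P0$ and $n'y<_P0$, a contradiction.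

Define $g:\omega\to\{0,1\}$ from $P$ and the two fixed words as follows. Given $m$, find the least $L$ with $(x_L,y_L,m_L)=(x,y,m)$ and $x,y\in\mathbb Z[B_L]$; it exists because the triple occurs infinitely often and the sets $B_L$ exhaust the letters. For $z\in B_L$ let $\pi(z)=+1$ if $z\in P$ and $\pi(z)=-1$ otherwise. Let $g(m)=1$ if $c_{L,\pi}\in P$ and $g(m)=0$ otherwise. Then $g\le_TP$. Since letters are nonzero in $H$, every $\sigma\in S_{L,\pi}$ satisfies $\sigma>_P0$.

We show that $g$ is a DNC$_2$ function. If $\Phi_m(m)$ diverges or takes a value outside $\{0,1\}$, there is nothing to prove. Suppose $\Phi_m(m)\downarrow\in\{0,1\}$. By Lemma~\ref{lem:limit}, $f_t$ agrees with $f_\infty$ on $B_L$ for large $t$, and then $f_t(x)=f_\infty(x)$ and $f_t(y)=f_\infty(y)$ are linearly independent with positive $v$-values. So from some stage on, $c=c_{L,\pi}$ is eligible at every stage unless it has acted. Finitely many letters precede $c$ in the list and each acts at most once, so $c$ acts at some stage. By Lemma~\ref{lem:coding}, $\varepsilon Mc$ is a sum of strictly $P$-positive elements, so $\varepsilon c>_P0$. If $\Phi_m(m)=0$, then $\varepsilon=+1$, $c>_P0$ and $g(m)=1$. If $\Phi_m(m)=1$, then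 $\varepsilon=-1$, $c<_P0$ and $g(m)=0$. Hence $P$ is PA.

The cones $P_H$ and $-P_H$ are distinct and computable by Lemma~\ref{lem:computable}, and no other cone is computable by Lemma~\ref{lem:PAfacts}(a). If $P\le_TC$ and $C$ is not PA, then $P$ is not PA by Lemma~\ref{lem:PAfacts}(a), so $P=\pm P_H$ is computable.
\end{proof}

\section{Orders of every PA degree}\label{sec:optimal}

We prove Theorem~\ref{thm:PA}. Let $K$ be a computable group of rank at least $2$ with elements $h_0,h_1,\dots$, let $x,y\in K$ be independent, and let $D$ be PA. We want a cone $P\equiv_TD$. As in Proposition~\ref{prop:easy}(b), we code $D$ into the ratio of $y$ to $x$, that is, into the signs of the elements $dy-ax$. Coordinates are no longer available, so we choose a sign for each $h_t$ with the help of Lemma~\ref{lem:selection}. The difficulty is that such a choice may restrict the ratio: the choice $2y-x>0$ forces it above $1/2$, and a careless sequence of choices could determine it completely. So we keep, along with the signs chosen so far, an interval in which every ratio is still possible, and we need this property in $\Pi^0_1$ form.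

A finite set $\sigma\subseteq K$ is \emph{consistent} if $\sum_{h\in\sigma}\lambda_hh\ne0$ for all $\lambda_h\in\mathbb N$ that are not all $0$. This is a $\Pi^0_1$ statement. Gordan's theorem says that for vectors $h_1,\dots,h_r\in\mathbb R^n$, either some linear functional is positive on all $h_i$, or $\sum_i\lambda_ih_i=0$ for some reals $\lambda_i\ge0$ with $\sum_i\lambda_i=1$, and not both. If the $h_i$ are rational, then in the second case the $\lambda_i$ can be taken rational, since a vertex of the polytope of solutions is the unique solution of a rational linear system. Thus, if $V\supseteq\sigma$ is a finite-dimensional subspace of $K\otimes\mathbb Q$, then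
\begin{equation}\label{eq:gordan}
\sigma\text{ is consistent}\iff\text{some $\mathbb Q$-linear }\ell:V\to\mathbb R\text{ is positive on }\sigma.
\end{equation}
For $\ell$ defined on $x$ and $y$ with $\ell(x)>0$ let $\rho(\ell)=\ell(y)/\ell(x)$. For rationals $\alpha<\beta$, written as $\alpha=a/d$ and $\beta=b/d$ with the least common denominator $d>0$, let
\[
\operatorname{Sl}(\alpha,\beta)=\{x,\ dy-ax,\ bx-dy\}.
\]
A linear $\ell$ is positive on $\operatorname{Sl}(\alpha,\beta)$ if and only if $\ell(x)>0$ and $\alpha<\rho(\ell)<\beta$. A finite set $\sigma\subseteq K$ with $x\in\sigma$ is \emph{good on} $(\alpha,\beta)$ if $\sigma\cup\operatorname{Sl}(\alpha',\beta')$ is consistent for all rationals $\alpha\le\alpha'<\beta'\le\beta$. This is a $\Pi^0_1$ statement, uniformly in $\sigma,\alpha,\beta$. A good set is consistent, and goodness passes to rational subintervals.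

Let $x\in\sigma$, let $V\supseteq\sigma\cup\{y\}$ be finite-dimensional, and let $\Omega_\sigma$ be the set of $\mathbb Q$-linear $\ell:V\to\mathbb R$ that are positive on $\sigma$. After a choice of basis, $\Omega_\sigma$ is an open convex subset of $\mathbb R^{\dim V}$ on which $\rho$ is continuous, so $\rho(\Omega_\sigma)$ is an interval, possibly empty. By \eqref{eq:gordan}, $\sigma$ is good on $(\alpha,\beta)$ if and only if $\rho(\Omega_\sigma)$ meets every rational subinterval of $(\alpha,\beta)$. An interval with this property has points below and above each point of $(\alpha,\beta)$, so
\begin{equation}\label{eq:good}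
\sigma\text{ is good on }(\alpha,\beta)\iff(\alpha,\beta)\subseteq\rho(\Omega_\sigma).
\end{equation}
By the \emph{halves} of $(\alpha,\beta)$ we mean the open intervals $(\alpha,\gamma)$ and $(\gamma,\beta)$, where $\gamma=(\alpha+\beta)/2$.

\begin{lemma}\label{lem:halves}
If $\sigma$ is good on $(\alpha,\beta)$ and $h\in K$ is nonzero, then for some $i\in\{\pm1\}$ and some half $T$ of $(\alpha,\beta)$, the set $\sigma\cup\{ih\}$ is good on $T$.
\end{lemma}

\begin{proof}
Take $V\supseteq\sigma\cup\{y,h\}$, let $\Omega^i=\Omega_{\sigma\cup\{ih\}}$, and let $I^i=\rho(\Omega^i)$, an interval. Since $h\ne0$, the condition $\ell(h)=0$ defines a hyperplane, and $\Omega^{+1}\cup\Omega^{-1}$ is the complement of this hyperplane in the open set $\Omega_\sigma$, hence dense in $\Omega_\sigma$. By continuity of $\rho$ and \eqref{eq:good}, $I^{+1}\cup I^{-1}$ is dense in $(\alpha,\beta)$. Suppose the lemma fails; by \eqref{eq:good}, neither $I^{+1}$ nor $I^{-1}$ contains a half. Some $I^i$ contains points of $(\alpha,\beta)$ arbitrarily close to $\alpha$. It omits a point $\zeta\in(\alpha,\gamma)$ and contains a point below $\zeta$, so $I^i\subseteq(-\infty,\zeta)$. In the same way some nonempty $I^j$ is contained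 in $(\zeta',\infty)$ for a point $\zeta'\in(\gamma,\beta)$. Then $i\ne j$, and $I^{+1}\cup I^{-1}$ misses the interval $(\zeta,\zeta')$, contrary to density.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:PA}]
Computably in $D$ we build finite sets $\sigma_0\subseteq\sigma_1\subseteq\cdots$ and nested rational intervals such that $\sigma_t$ is good on $(\alpha_t,\beta_t)$. Let $\sigma_0=\{x\}$ and $(\alpha_0,\beta_0)=(0,1)$. Since $x,y$ are independent, $\ell(x)$ and $\ell(y)$ can be prescribed freely, so $\sigma_0$ is good on $(0,1)$ by \eqref{eq:good}; this is where the rank hypothesis is used. At step $t$ we halve the interval twice, once to make room for a sign and once to record a bit of $D$.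
\begin{itemize}
\item If $h_t\ne0$, apply Lemma~\ref{lem:selection} to the four $\Pi^0_1$ statements ``$\sigma_t\cup\{ih_t\}$ is good on $T$'', one of which is true by Lemma~\ref{lem:halves}. For the selected pair $(i,T_t)$ put $\sigma_{t+1}=\sigma_t\cup\{ih_t\}$. If $h_t=0$, let $\sigma_{t+1}=\sigma_t$ and let $T_t$ be the left half of $(\alpha_t,\beta_t)$.
\item Let $(\alpha_{t+1},\beta_{t+1})$ be the left half of $T_t$ if $t\notin D$ and the right half if $t\in D$.
\end{itemize}
Let $P=\{0\}\cup\bigcup_t\sigma_t$.

\emph{$P$ is a positive cone and $P\le_TD$.} Every finite subset of $\bigcup_t\sigma_t$ is contained in some $\sigma_t$ and so is consistent; in particular $0\notin\bigcup_t\sigma_t$. For $h=h_t\neq0$, one of $h,-h$ lies in $\sigma_{t+1}$, and not both lie in $P$ because $h+(-h)=0$. If $g,h\in P\setminus\{0\}$, then $g+h\ne0$ by consistency, and $-(g+h)\notin P$ because $g+h+(-(g+h))=0$; so $g+h\in P$. For $h_t\ne0$, we have $h_t\in P$ if and only if the sign selected at step $t$ is $+1$, which $D$ computes.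

\emph{$D\le_TP$.} We first show that $P$ locates the intervals. Let $q=a/d$ with $d>0$ be a rational outside $(\alpha_t,\beta_t)$. We claim that
\begin{equation}\label{eq:test}
dy-ax\in P\iff q\le\alpha_t.
\end{equation}
The element $dy-ax$ is nonzero, so for some $t'\ge t$ the set $\sigma_{t'}$ contains the one of $\pm(dy-ax)$ that lies in $P$. By \eqref{eq:good} there is $\ell$ positive on $\sigma_{t'}$ with $\rho(\ell)\in(\alpha_{t'},\beta_{t'})\subseteq(\alpha_t,\beta_t)$. Then $dy-ax\in P$ if and only if $\ell(dy-ax)>0$, and $\ell(dy-ax)=d\,\ell(x)(\rho(\ell)-q)$ is positive if $q\le\alpha_t$ and negative if $q\ge\beta_t$. This proves \eqref{eq:test}.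

Suppose $(\alpha_t,\beta_t)$ is known. Its midpoint lies outside $T_t$, hence outside $(\alpha_{t+1},\beta_{t+1})$, and it is at most $\alpha_{t+1}$ exactly when $T_t$ is the right half. So \eqref{eq:test} at $t+1$ determines $T_t$ from $P$. The midpoint of $T_t$ also lies outside $(\alpha_{t+1},\beta_{t+1})$, and it is at most $\alpha_{t+1}$ exactly when $t\in D$. So $P$ decides whether $t\in D$ and finds $(\alpha_{t+1},\beta_{t+1})$. By recursion from $(0,1)$, $P$ computes $D$. Hence $P\equiv_TD$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\texttt{https://www2.math.uconn.edu/\textasciitilde solomon/notes/JMM2013.pdf}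

\end{thebibliography}
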